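# Embedding finitely presented groups into groups of type $F_3$

## 1. Finiteness types, amalgams, HNN extensions, crossed modules

**Definition (type $F_n$).** A group is of type $F_n$ if it has a $K(\pi,1)$, meaning a connected CW complex with the given fundamental group and contractible universal cover, whose $n$-skeleton is finite.

Type $F_1$ means finitely generated (f.g.) and $F_2$ means finitely presented (f.p.). For example, $\mathbb Z^m$ (a torus) and free groups of finite rank (a finite graph) are of type $F_n$ for all $n$. So is $\mathbb Z/3$: the group acts freely and cellularly on $S^\infty$ with finitely many cells in each dimension, and the quotient is a $K(\mathbb Z/3,1)$ with finite skeleta.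

**Definition (type $\mathrm{FP}_3$, as used here).** A group $\Gamma$ is of type $\mathrm{FP}_3$ if it is finitely presented and the trivial module $\mathbb Z$ has a projective resolution over $\mathbb Z\Gamma$ whose terms in degrees $0,1,2,3$ are finitely generated. Equivalently, $\Gamma$ has a finite presentation whose presentation complex has $\pi_2$ finitely generated as a $\mathbb Z\Gamma$-module.

A group of type $F_3$ is of type $\mathrm{FP}_3$ in this sense, because the cellular chain complex of the universal cover of a $K(\Gamma,1)$ with finite 3-skeleton is such a resolution. For $\Gamma=\mathbb Z$ this is the resolution $0\to\mathbb Z\Gamma\to\mathbb Z\Gamma\to\mathbb Z\to0$ given by the line.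

**Definition (amalgam, double).** Let $W$ be a common subgroup of $X$ and $X'$. In $X*_WX'$, a reduced word is either one element of $X\cup X'$, or a product $x_1\cdots x_n$ with $n\ge2$ whose letters lie alternately in $X\setminus W$ and $X'\setminus W$. Every element is given by a reduced word. If $\bar X$ is a copy of $X$, via $x\mapsto\bar x$, then $X*_W\bar X$, with $\bar w=w$ for $w\in W$, is the double of $X$ along $W$.

The normal form theorem says: $X$ and $X'$ embed with $X\cap X'=W$; a reduced word with $n\ge2$ is not in $X\cup X'$; and if two reduced words $x_1\cdots x_n=w_1\cdots w_m$ are equal and $n\ge2$, then $n=m$, the letters $x_1,w_1$ lie in the same factor, and $x_1W=w_1W$. Example: the double of $\mathbb Z=\langle z\rangle$ along $2\mathbb Z$ is $\langle z,\bar z\mid z^2=\bar z^2\rangle$, the Klein bottle group.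

**Definition (HNN extension).** For an isomorphism $\psi:A\to A'$ of subgroups of $B$, the HNN extension is $\langle B,s\mid s^{-1}as=\psi(a),\ a\in A\rangle$. A word $b_0s^{\epsilon_1}b_1\cdots s^{\epsilon_n}b_n$ is reduced if it has no subword $s^{-1}as$ with $a\in A$ or $sa's^{-1}$ with $a'\in A'$.

Britton's Lemma says that $B$ embeds and that a reduced word with $n\ge1$ is not in $B$. Example: $\langle b,s\mid s^{-1}bs=b^2\rangle$ has $B=A=\langle b\rangle$ and $A'=\langle b^2\rangle$.

**Fact 1.** If $G_1,G_2$ are of type $F_n$ and $H$ is of type $F_{n-1}$, then $G_1*_HG_2$ is of type $F_n$. An HNN extension with base of type $F_n$ and associated subgroup of type $F_{n-1}$ is of type $F_n$. Finite direct products of groups of type $F_n$ are of type $F_n$. If $P$ is of type $F_n$ and $\mathbb Z/3$ permutes the factors of $P^3$ cyclically, then $P^3\rtimes\mathbb Z/3$ is of type $F_n$.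

For the first two claims, glue $K(H,1)\times[0,1]$ to the $K(G_i,1)$ (or to $K(B,1)$ at both ends) by cellular maps. The universal cover is a tree of contractible spaces, hence contractible, and the new cells of dimension $\le n$ come from cells of $K(H,1)$ of dimension $\le n-1$. For products, take products of complexes. For the last claim let $X=K(P,1)$ have finite $n$-skeleton and take $(X^3\times S^\infty)/(\mathbb Z/3)$ with the diagonal action. This action permutes the product cells freely, so there are finitely many orbits of cells in dimensions $\le n$. The universal cover $\tilde X^3\times S^\infty$ is contractible, so the quotient is a $K(\pi,1)$. A basepoint $(x_0,x_0,x_0)$ fixed by the permutations gives a section over $S^\infty/(\mathbb Z/3)$, so the fundamental group is the semidirect product.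

**Fact 2.** (a) If $U\le X$, $U'\le X'$ and $U\cap W=U'\cap W=:W_0$ in $X*_WX'$, then $\langle U,U'\rangle=U*_{W_0}U'$.

(b) In the HNN extension of $B$ along $\psi:A\to A'$, let $M\le B$ satisfy $\psi(M\cap A)=M\cap A'$. Then $\langle M,s\rangle$ is the HNN extension of $M$ along $\psi|:M\cap A\to M\cap A'$, and $\langle M,s\rangle\cap B=M$.

In (a), an element of $U\setminus W_0$ is not in $W$, and similarly for $U'$. So the natural map from $U*_{W_0}U'$ sends reduced words to reduced words, and it is injective by the normal form theorem. In (b), an element of $M\setminus(M\cap A)$ is not in $A$, and similarly for $A'$. So reduced words over the HNN extension of $M$ are reduced over that of $B$. By Britton's Lemma the natural map is injective, and an element of $\langle M,s\rangle$ lying in $B$ is given by a reduced word without $s$, so it lies in $M$.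

**Example 1 (finitely presented, not $F_3$).** Let $\Phi=F(a_1,a_2)\times F(b_1,b_2)$, let $T$ be the kernel of $\Phi\to\mathbb Z$ sending all four generators to $1$, and let $\Delta=\Phi*_T\bar\Phi$.

*$T$ is f.g.* Let $T'$ be generated by the four elements $a_ib_j^{-1}$. Since the $a$'s commute with the $b$'s, $a_la_ia_l^{-1}\cdot b_j^{-1}=(a_lb_j^{-1})(a_ib_j^{-1})(a_lb_j^{-1})^{-1}$. So conjugation by $a_l$ acts on $a_ib_j^{-1}$ as conjugation by the element $a_lb_j^{-1}$ of $T'$, and the same holds for $a_l^{-1}$ with the inverse element. Similarly $a_i\cdot b_lb_j^{-1}b_l^{-1}=(a_ib_l^{-1})^{-1}(a_ib_j^{-1})(a_ib_l^{-1})$. Hence $T'$ is normal. In $\Phi/T'$ all four generators are equal, so $\Phi/T'$ is cyclic and maps isomorphically to $\mathbb Z$. Therefore $T'=T$. By Fact 1 with $n=2$, $\Delta$ is f.p.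

*$H_2(T;\mathbb Q)$ is infinite-dimensional.* Let $\hat X$ be the infinite cyclic cover, with group $T$, of the product of two wedges of two circles; it is aspherical. Its rational cellular chain modules are free over $\Lambda=\mathbb Q[t^{\pm1}]$ of ranks $1,4,4$. After tensoring with $\mathbb Q(t)$ the Euler characteristic is $1-4+4=1$. The spaces $H_0(\hat X;\mathbb Q)$ and $H_1(\hat X;\mathbb Q)$ are finite-dimensional over $\mathbb Q$ (the second because $T$ is f.g.), hence $\Lambda$-torsion, and vanish after tensoring. So $H_2(\hat X;\mathbb Q)$ has $\Lambda$-rank $1$; it contains a copy of $\Lambda$.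

*$\Delta$ is not of type $F_3$.* In the Mayer–Vietoris sequence $H_3(\Delta;\mathbb Q)\to H_2(T;\mathbb Q)\to H_2(\Phi;\mathbb Q)^2=\mathbb Q^8$, the middle term is infinite-dimensional, so $H_3(\Delta;\mathbb Q)$ is too. A group of type $F_3$ has finite-dimensional $H_3$.

**Definition (crossed module).** A crossed $G$-module is a homomorphism $\partial:E\to G$ with an action of $G$ on $E$ by automorphisms such that
$$\partial({}^ge)=g\,\partial(e)\,g^{-1},\qquad {}^{\partial e}e'=ee'e^{-1}.$$

An example is a normal subgroup $E\le G$ with the conjugation action.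

**Fact 3 (J. H. C. Whitehead, *Combinatorial homotopy II*).** The boundary map $\partial:\pi_2(X,Y)\to\pi_1(Y)$ is a crossed module. If $X$ is obtained from a connected $Y$ by attaching 2-cells, then $\pi_2(X,Y)$ is generated as a group by the $\pi_1(Y)$-translates of the classes of these cells.

**Example 2.** Let $Y=S^1$ with $\pi_1(Y)=\langle z\rangle$, attach one 2-cell along $z^2$ to get $\mathbb{RP}^2$, and let $\varepsilon\in E=\pi_2(\mathbb{RP}^2,S^1)$ be its class. Since $\pi_2(S^1)=0$, the kernel of $\partial$ is $\pi_2(\mathbb{RP}^2)\cong\mathbb Z$. It is central in $E$ by the second axiom, and the image of $\partial$ is $\langle z^2\rangle\cong\mathbb Z$, so $E$ is abelian of rank $2$. Now ${}^{z^2}e=\varepsilon e\varepsilon^{-1}=e$, so $E$ is generated by $\varepsilon$ and ${}^z\varepsilon$, both with boundary $z^2$. Thus $\ker\partial=\pi_2(\mathbb{RP}^2)$ is generated by ${}^z\varepsilon\,\varepsilon^{-1}$.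

**Definition (recursive notions).** A f.g. group is recursively presented if it has a presentation with finitely many generators and a recursively enumerable set of relators. A subgroup $Q$ of a f.g. group $P$ is recursively enumerable (r.e.) in $P$ if the set of words in a finite generating set of $P$ that represent elements of $Q$ is r.e.

Example: $\langle a,t\mid a^2,\ [a,t^{-n}at^n]\ (n\ge1)\rangle$ is recursively presented. In a f.p. group every f.g. subgroup $Q$ is r.e.: list all pairs consisting of a word in the generators of the group and a word in the generators of $Q$ that are equal, and keep the first entries.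

**Fact 4 (Rips, Bull. LMS 14 (1982)).** For every f.p. group $C$ there is an exact sequence $1\to Q\to P\to C\to1$ with $Q$ f.g. and $P$ a f.p. $C'(1/6)$ group. Such a $P$ is hyperbolic, hence of type $F_n$ for all $n$, since it acts properly and cocompactly on a contractible Rips complex (Bridson–Haefliger, Ch. III.$\Gamma$).

## 2. Every finitely presented group embeds in a group of type $F_3$

Question 1.2 of "Isodiametric And Isoperimetric Inequalities For Complexes And Groups" (http://users.uoa.gr/~ppapazog/research/isodiametric.pdf) asks: can one embed any finitely presented group into a group of type $\mathrm{FP}_3$? That is, does every f.p. group $G$ admit an injective homomorphism into some $\Gamma$ of type $\mathrm{FP}_3$ in the sense above, so in particular with $\Gamma$ f.p.? This is the setting in which a second Dehn function of $\Gamma$ is defined. The question is a higher-dimensional analogue of Higman's theorem that every recursively presented group embeds into a finitely presented group.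

**Theorem 1.** Every finitely presented group embeds in a group of type $F_3$.

Since $F_3$ implies $\mathrm{FP}_3$, the answer to the question is yes.

**Theorem 2.** (a) A f.g. group embeds in a group of type $F_3$ if and only if it is recursively presented.

(b) There is a single group of type $F_3$ containing a copy of every f.p. group.

(c) Let $P$ be of type $F_3$ and $Q\le P$ any subgroup. The following are equivalent: (i) $Q$ is recursively enumerable in $P$; (ii) there are $K\ge P$ of type $F_3$ and a f.g. subgroup $L\le K$ with $L\cap P=Q$; (iii) as (ii), with $L\cong P$.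

The analogous question for $F_n$ with $n\ge4$ is not addressed.

Some cases need no work: finite groups, free groups of finite rank and $\mathbb Z^m$ are themselves of type $F_3$. The group $\Delta$ of Example 1 is not, but it can be treated by hand. As $T$ is normal in both factors, $\Delta/T$ is $\Phi/T*\bar\Phi/T\cong F_2$. Map $\Delta\to\Phi\times F_2$ by the fold $x,\bar x\mapsto x$ in the first coordinate and by $\Delta\to\Delta/T$ in the second. An element of the kernel lies in $T$, where the fold is injective, so it is trivial. Hence $\Delta$ embeds in $F_2\times F_2\times F_2$, which has a finite 3-dimensional $K(\pi,1)$. A general f.p. group offers no such splitting, and we need a construction.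

## 3. The rope trick, one dimension up

Write $C=P/Q$ as in Fact 4, with quotient map $\pi:P\to C$. Suppose the double $A=P*_Q\bar P$ sits inside some group $K'$ of type $F_3$. Let $\rho:A\to C$ be $\pi$ on $P$ and trivial on $\bar P$; the two agree on $Q$. A sensible first attempt is the rope trick
$$\Gamma=\langle K'\times C,\ \zeta\mid \zeta^{-1}(a,1)\zeta=(a,\rho(a)),\ a\in A\rangle. \tag{1}$$
It contains $C$. In dimension two it does its work visibly: for $q\in Q$ the relation $q=\bar q$ holds in $K'$, and conjugating it by $\zeta$ gives $(q,\pi(q))=(\bar q,1)$, so $\pi(q)=1$. The relations $\pi(q)=1$ thus follow from relations in $K'$.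

In dimension three the attempt meets two difficulties.

First, Fact 1 yields type $F_3$ for $\Gamma$ only if the base $K'\times C$ is of type $F_3$, and $C$ is merely f.p. The way past this is to run the rope trick on 2-spheres instead of on relations. Let $X_A,X_C,X_{K'}$ be spaces for $A,C,K'$, with a map $f:X_A\to X_C$ inducing $\rho$ and with $\pi_2(X_{K'})=0$. A sphere $\sigma$ in $X_A$ gives a cylinder $\sigma\times[0,1]$ in a space for $\Gamma$. At one end we see $\sigma$ mapped to $X_{K'}$, where it is null-homotopic. At the other end we see the same null-homotopic sphere together with $f_*\sigma$ in $X_C$. So $f_*\sigma$ dies for free. What remains to be killed is $\pi_2(X_C)/f_*\pi_2(X_A)$, and the point is that this is a finitely generated module even when $\pi_2(X_C)$ is not.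

Second, we need $K'$. The double of $P$ along $Q$ is a natural candidate, but Fact 1 gives it type $F_3$ only if $Q$ is f.p., and Section 5 shows that if $Q$ is f.p. then $C$ was of type $F_3$ from the start. So $Q$ must be replaced by an f.p. subgroup $L$ of a larger group, cutting out the same $Q$ on $P$.

**Proposition 3.** Let $1\to Q\to P\to C\to1$ be exact with $C$ f.p., $P$ of type $F_3$ and $Q$ f.g. Suppose there are a group $K^*\ge P$ of type $F_3$ and a f.p. subgroup $L\le K^*$ with $L\cap P=Q$. Then $C$ embeds in a group of type $F_3$.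

**Proposition 4.** Let $P$ be of type $F_3$ and $Q\le P$ f.g. Then there are a group $K^*\ge P$ of type $F_3$ and a f.p. subgroup $L\le K^*$ with $L\cap P=Q$.

**Proof of Theorem 1 from Propositions 3 and 4.** Given a f.p. group $C$, take $1\to Q\to P\to C\to 1$ from Fact 4. Proposition 4 applied to $Q\le P$ gives $(K^*,L)$, and Proposition 3 then embeds $C$ in a group of type $F_3$. $\blacksquare$

## 4. Spheres that die by conjugation: proof of Proposition 3

Let $\pi:P\to C$ be the quotient map, $Q=\ker\pi=\langle q_1,\dots,q_k\rangle$, and $F_k$ the free group of rank $k$. For $u\in F_k$ and elements $g_1,\dots,g_k$ of a group, $u(g)$ denotes the result of substituting $g_j$ for the $j$-th generator.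

**Step 1: the group $\Gamma$.** This step places $A$ in a group of type $F_3$. Let $K'=K^**_L\bar K^*$ be the double. Since $L$ is f.p., Fact 1 says $K'$ is of type $F_3$. As $P\cap L=Q$, and likewise for the copies, Fact 2(a) gives $A:=\langle P,\bar P\rangle=P*_Q\bar P\le K'$. Define $\rho:A\to C$ by $\rho|_P=\pi$ and $\rho|_{\bar P}=1$; it is onto. Let $\Gamma$ be the group (1), an HNN extension with base $B=K'\times C$ and associated subgroups $A\times1$ and the graph of $\rho$. It contains $C$. It remains to show that $\Gamma$ is of type $F_3$.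

**Step 2: spaces for $A$ and $C$.** This step realizes $\rho$ by a collapse of complexes. Let $X_P$ be a finite connected complex of dimension $\le3$, with a vertex as basepoint, with $\pi_1(X_P)=P$ and $\pi_2(X_P)=0$: the 3-skeleton of a suitable $K(P,1)$. Let $\bar X_P$ be a copy, and let
$$X_A=(X_P\vee\bar X_P)\cup\bigcup_{j=1}^ke_j^2,\qquad X_C=X_A/\bar X_P,$$
where $e_j^2$ is attached along an edge loop at the basepoint representing $q_j\bar q_j^{-1}$. Then $X_C$ is $X_P$ with 2-cells $\varepsilon_j^2$ attached along loops representing $q_j$. By van Kampen, $\pi_1(X_A)=P*_Q\bar P=A$, and $\pi_1(X_C)=P/Q=C$ because $Q$ is normal. The collapse $f:X_A\to X_C$ induces $\rho$. Since $f_*({}^a\sigma)={}^{\rho(a)}f_*(\sigma)$ and $\rho$ is onto, $f_*\pi_2(X_A)$ is a $\mathbb ZC$-submodule of $\pi_2(X_C)$.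

In the situation of Example 2, with $P=\mathbb Z$ and $Q=2\mathbb Z$, $X_A$ is the Klein bottle and $X_C=\mathbb{RP}^2$. Here $f_*\pi_2(X_A)=0$ and the quotient $\pi_2(X_C)/f_*\pi_2(X_A)\cong\mathbb Z$ is generated by ${}^z\varepsilon\,\varepsilon^{-1}$. This element comes from expressing the conjugate $zq_1z^{-1}$ of the generator $q_1=z^2$ in terms of $q_1$. The next lemma says that such elements always suffice.

**Lemma 5.** $\pi_2(X_C)/f_*\pi_2(X_A)$ is a finitely generated $\mathbb ZC$-module.

*Proof.* *First part: which elements of $\pi_2(X_C)$ come from the normality of $Q$.* Let $E=\pi_2(X_C,X_P)$, a crossed $P$-module by Fact 3, and let $\varepsilon_j\in E$ be the class of $\varepsilon_j^2$, so $\partial\varepsilon_j=q_j$. As $\pi_2(X_P)=0$, the exact sequence of the pair gives $\pi_2(X_C)=\ker\partial$.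

If $e\in\ker\partial$, then $ee'e^{-1}={}^{\partial e}e'=e'$ for all $e'\in E$, so $\ker\partial$ is central in $E$. If $e'\in\ker\partial$ and $e\in E$, then ${}^{\partial e}e'=ee'e^{-1}=e'$. By Fact 3, $E$ is generated by the elements ${}^g\varepsilon_j$ with $g\in P$, so $\partial E$ is the normal closure of the $q_j$, which is $Q$. Hence $Q$ acts trivially on $\ker\partial$, and $\ker\partial$ is a $\mathbb Z[P/Q]=\mathbb ZC$-module. This is the usual module structure of $\pi_2(X_C)$, since $\pi_2(X_C)\to E$ is $P$-equivariant.

Let $\mathcal X=\mathcal X^{-1}$ be a finite generating set of $P$. As $Q$ is normal, for $x\in\mathcal X$ and each $j$ we can choose $u_{x,j}\in F_k$ with $u_{x,j}(q)=xq_jx^{-1}$. Put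
$$S_{x,j}={}^x\varepsilon_j\;u_{x,j}(\varepsilon)^{-1},\qquad \partial S_{x,j}=xq_jx^{-1}\,u_{x,j}(q)^{-1}=1 .$$
Let $M_1\le\ker\partial$ be the $\mathbb ZC$-submodule generated by the finitely many $S_{x,j}$, and let $E_0=\langle\varepsilon_1,\dots,\varepsilon_k\rangle$. Since $M_1$ is central, $E_0M_1$ is a subgroup. For $x\in\mathcal X$ we have ${}^x\varepsilon_j=S_{x,j}u_{x,j}(\varepsilon)\in E_0M_1$, and ${}^xM_1=M_1$, so $E_0M_1$ is mapped into itself by every $x\in\mathcal X$. As $\mathcal X$ is symmetric and generates $P$, the subgroup $E_0M_1$ is $P$-invariant. It contains all ${}^g\varepsilon_j$, so $E=E_0M_1$. Because $M_1\le\ker\partial$ and $\partial u(\varepsilon)=u(q)$,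
$$\ker\partial=M_1\cdot(E_0\cap\ker\partial)=M_1\cdot\{u(\varepsilon):u\in F_k,\ u(q)=1\}. \tag{2}$$

*Second part: the elements $u(\varepsilon)$ with $u(q)=1$ come from $X_A$.* Let $E_A=\pi_2(X_A,X_P\vee\bar X_P)$, a crossed module over $P*\bar P$, and let $\eta_j\in E_A$ be the class of $e_j^2$, so $\partial\eta_j=q_j\bar q_j^{-1}$. In $E_A\rtimes(P*\bar P)$ we have $(e,g)(e',g')=(e\,{}^ge',gg')$. By the first crossed module axiom $\partial(e\,{}^ge')gg'=\partial(e)g\,\partial(e')g'$, so $(e,g)\mapsto\partial(e)g$ is a homomorphism to $P*\bar P$. It sends $(\eta_j,\bar q_j)$ to $q_j$.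

Let $\lambda:F_k\to E_A\rtimes(P*\bar P)$ be the homomorphism sending the $j$-th generator to $(\eta_j,\bar q_j)$. Then $\lambda(u)=(\tau_u,u(\bar q))$ with $\partial(\tau_u)\,u(\bar q)=u(q)$ in $P*\bar P$. If $u(q)=1$ in $P$, then also $u(\bar q)=1$ in $\bar P$, so $\partial\tau_u=1$ and $\lambda(u)=(\tau_u,1)$. By exactness $\tau_u$ is the image of some $\sigma_u\in\pi_2(X_A)$.

The map of pairs $f:(X_A,X_P\vee\bar X_P)\to(X_C,X_P)$ induces a homomorphism $E_A\rtimes(P*\bar P)\to E\rtimes P$ that kills $\bar P$ and sends $\eta_j$ to $\varepsilon_j$. So it sends $(\eta_j,\bar q_j)$ to $(\varepsilon_j,1)$, hence $\lambda(u)$ to $(u(\varepsilon),1)$. Therefore $\tau_u$ goes to $u(\varepsilon)$, that is, $f_*\sigma_u=u(\varepsilon)$. By (2), the images of the $S_{x,j}$ generate the quotient. $\square$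

**Step 3: a finite complex for $\Gamma$.** This step builds a finite complex with fundamental group $\Gamma$, so that only its $\pi_2$ has to be controlled. Let $X_{K'}$ be a finite complex with $\pi_1=K'$ and $\pi_2=0$, the 3-skeleton of a suitable $K(K',1)$. There is a basepoint-preserving cellular map $\iota:X_A\to X_{K'}$ inducing $A\hookrightarrow K'$: define it on the 1-skeleton by the required images of loops, extend over 2-cells because their boundary loops go to trivial elements, and extend over the 3-cells because $\pi_2(X_{K'})=0$ (recall $\dim X_A\le3$). Put $X_B=X_{K'}\times X_C$, so $\pi_1(X_B)=K'\times C=B$. Let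
$$i=(\iota,\mathrm{const}),\qquad j=(\iota,f)\;:\;X_A\to X_B,$$
each replaced by a cellular map homotopic to it rel basepoint. On $\pi_1$ they induce $a\mapsto(a,1)$ and $a\mapsto(a,\rho(a))$. Glue $X_A\times[0,1]$ to $X_B$ via $i$ at one end and $j$ at the other. The result is a finite complex $X_\Gamma$, and by van Kampen $\pi_1(X_\Gamma)=\Gamma$, with the segment over the basepoint giving $\zeta^{\pm1}$.

**Step 4: the second homotopy module of $X_\Gamma$.** This step shows that $\pi_2(X_\Gamma)$ is finitely generated. As $i_*$ and $j_*$ are injective, the universal cover $\tilde X_\Gamma$ is a tree of spaces over the Bass–Serre tree. Its vertex spaces are copies of $\tilde X_B=\tilde X_{K'}\times\tilde X_C$, indexed by $\Gamma/B$, and its edge spaces are copies of $\tilde X_A$. Since $\tilde X_{K'}$ is 2-connected and $\tilde X_C$ is simply connected, the Künneth formula shows that projection induces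
$$H_2(\tilde X_B)\cong H_2(\tilde X_C)=\pi_2(X_C),$$
where $(\kappa,c)\in B$ acts through $c$.

Cover $\tilde X_\Gamma$ by thickened vertex spaces and open edge cylinders; they meet in two copies of each edge space. Since $H_1(\tilde X_A)=0$, Mayer–Vietoris presents $H_2(\tilde X_\Gamma)$ as the cokernel of $\bigoplus_e H_2(\tilde X_A)^2\to\bigoplus_vH_2(\tilde X_B)\oplus\bigoplus_eH_2(\tilde X_A)$. Here a pair $(\xi,\xi')$ at an edge goes, up to sign conventions, to its images at the two ends and to $\xi+\xi'$ in the edge summand. Eliminating the edge summands leaves the exact sequence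
$$\textstyle\bigoplus_eH_2(\tilde X_A)\to\bigoplus_vH_2(\tilde X_B)\to H_2(\tilde X_\Gamma)\to0 . \tag{3}$$
On the summand of $e$ the first map has, up to sign, two components, one for each end of $e$, induced by $B$-translates of lifts $\tilde i,\tilde j:\tilde X_A\to\tilde X_B$.

The $i$-components are zero: the map $i$ followed by projection to $X_C$ is homotopic to a constant, so $\tilde i$ followed by projection to $\tilde X_C$ is null-homotopic. The map $\tilde j$ followed by projection is homotopic to a lift of $f$. So a $j$-component, as a map $\pi_2(X_A)\to\pi_2(X_C)$, has image $b\cdot f_*\pi_2(X_A)$ for some $b\in B$, and this equals $f_*\pi_2(X_A)$ because the latter is a $\mathbb ZC$-submodule (Step 2). Every vertex has edges attached via $j$, so the image of the first map in (3) is $\bigoplus_vf_*\pi_2(X_A)$, translated to each vertex. Since $\bigoplus_vH_2(\tilde X_B)=\mathbb Z\Gamma\otimes_{\mathbb ZB}\pi_2(X_C)$, we obtain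
$$\pi_2(X_\Gamma)=H_2(\tilde X_\Gamma)\cong\mathbb Z\Gamma\otimes_{\mathbb ZB}\bigl(\pi_2(X_C)/f_*\pi_2(X_A)\bigr).$$
By Lemma 5 the quotient is finitely generated over $\mathbb ZC$, hence over $\mathbb ZB$, so $\pi_2(X_\Gamma)$ is finitely generated over $\mathbb Z\Gamma$.

**Step 5: from $\pi_2$ to a classifying space.** This step concludes. Attach finitely many 3-cells to the finite complex $X_\Gamma$ along generators of $\pi_2(X_\Gamma)$; this kills $\pi_2$. Then attach cells of dimension $\ge4$ to kill the higher homotopy groups. The result is a $K(\Gamma,1)$ with finite 3-skeleton, so $\Gamma$ is of type $F_3$. $\square$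

## 5. Why $Q$ itself is no candidate for $L$, and what to ask of $L$

If $Q$ is f.p. one may take $K^*=P$ and $L=Q$ in Proposition 3. But then there was nothing to prove. Let $R=\ker(F_k\to Q)$ be the normal closure of finitely many words $r_1,\dots,r_m$. In the proof of Lemma 5, $u\mapsto u(\varepsilon)$ is a homomorphism from $R$ to the central subgroup $\ker\partial$, and $vrv^{-1}\mapsto v(\varepsilon)r(\varepsilon)v(\varepsilon)^{-1}=r(\varepsilon)$. So its image is generated by $r_1(\varepsilon),\dots,r_m(\varepsilon)$. By (2), $\pi_2(X_C)$ is then finitely generated over $\mathbb ZC$. Attaching finitely many 3-cells to the finite complex $X_C$, and then cells of dimension $\ge4$, shows that $C$ is of type $F_3$. So when $C$ is not of type $F_3$, the group $Q$ is f.g. but not f.p., whichever sequence we take.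

From here on $P$ is of type $F_3$ and $Q=\langle q_1,\dots,q_k\rangle\le P$ is any f.g. subgroup. Let $Y$ be free on $y_1,\dots,y_k$, let $\theta:Y\to P$, $\theta(y_j)=q_j$, and let $R=\ker\theta$. We want an f.p. group $L$ containing $Q$, in which the infinitely many relations $r(q)=1$, $r\in R$, follow from finitely many.

Try the rope trick once more. Take a group $N$ containing $y_j,\bar y_j$ with $r(y)=r(\bar y)$ for all $r\in R$, and adjoin to $N\times Q$ a letter $s$ with $s^{-1}y_js=y_jq_j$, $s^{-1}\bar y_js=\bar y_j$. Conjugating $r(y)=r(\bar y)$ by $s$ yields $r(q)=1$. The obvious $N$ is $Y*_R\bar Y$. It stops exactly when $R$ is not f.g.: then $H_1(R)$ is free abelian of infinite rank, and in $H_2(Y*_R\bar Y)\to H_1(R)\to H_1(Y)\oplus H_1(\bar Y)$ the last group has finite rank, so $H_2(Y*_R\bar Y)$ is not f.g. and $Y*_R\bar Y$ is not f.p.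

The way past this is to ask for less. Add one letter $t$ with $\bar t=t$, and demand only
$$r(y)^{-1}\,t\,r(y)=r(\bar y)^{-1}\,t\,r(\bar y)\qquad(r\in R). \tag{4}$$
If $s^{-1}ts=td$ for a new letter $d$, then conjugating (4) by $s$ will tell us that $r(q)$ commutes with $d$. So $Q$ has to be put into a group $D\ni d$ in which commuting with $d$ forces $r(q)=1$ (Step 5 of Section 7). The group in which (4) holds will be a double along a subgroup that contains the elements $r(y)^{-1}tr(y)$ but need not contain the $r(y)$.

## 6. Conjugates of one letter, indexed by cosets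

Let $Z\le G$ be groups, $\Omega=Z\backslash G$ the set of cosets $Zg$, and $*=Z\in\Omega$. Let $F(\Omega)$ be free on $\{t_\omega\}_{\omega\in\Omega}$, let $G$ act by $g^{-1}t_\omega g=t_{\omega g}$, and put
$$K=F(\Omega)\rtimes G,\qquad t=t_*,\qquad K_H=\langle H,t\rangle\quad(H\le G).$$

**Lemma 6.** $K_H=F(*H)\rtimes H$. It is the HNN extension $\langle H,t\mid[t,z]=1,\ z\in H\cap Z\rangle$. For $H,H'\le G$,
$$K_H\cap K_{H'}=F(*H\cap*H')\rtimes(H\cap H'). \tag{5}$$

*Proof.* The first claim holds because $h^{-1}th=t_{*h}$. Elements of $Z$ commute with $t$, so the HNN extension maps onto $K_H$. An inverse is the identity on $H$ and sends $t_{*h}\mapsto h^{-1}th$. It is well defined, since $*h=*h'$ if and only if $h'h^{-1}\in H\cap Z$, and then $h^{-1}th=h'^{-1}th'$ in the HNN extension. It respects the action, since $h_1^{-1}(h^{-1}th)h_1=(hh_1)^{-1}t(hh_1)$. For (5), each element of $K$ is uniquely $fg$ with $f\in F(\Omega)$, $g\in G$, and it lies in $K_H$ if and only if $f\in F(*H)$ and $g\in H$. Finally $F(*H)\cap F(*H')=F(*H\cap*H')$ by looking at reduced words. $\square$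

**Example 3.** Let $G=\mathbb Z^2$, $Z=\{(n,n)\}$, $H=\mathbb Z\times0$ and $H'=0\times\mathbb Z$. Then $H\cap Z=H'\cap Z=1$, so $K_H$ and $K_{H'}$ are free of rank $2$. But $*H=*H'=\Omega$ is infinite and $H\cap H'=1$, so $K_H\cap K_{H'}=F(\Omega)$ is not f.g. If instead $*H\cap*H'=*(H\cap H')$, then by (5) $K_H\cap K_{H'}=\langle H\cap H',t\rangle$, which is f.g. as soon as $H\cap H'$ is.

How can such groups yield (4)? We want $r(y)^{-1}tr(y)=t_{*r}$ to lie in a subgroup along which we double. The simplest attempt is $G=Y\times Y$ with $Z=\{(r,r):r\in R\}$. Then $(r,1)=(r,r)(1,r^{-1})$, so $*(r,1)=*(1,r^{-1})$, and $t_{*(r,1)}$ lies in $\langle 1\times Y,t\rangle$, while no $(r,1)$ with $r\ne1$ does. It stops at finite presentability. With $H=G$, the group $K_H$ is an HNN extension in which $t$ commutes with $Z\cong R$. In its Mayer–Vietoris sequence $H_2(K_H)\to H_1(R)\to H_1(H)$ the last map is the difference of two equal maps, hence zero. So $H_2(K_H)$ surjects onto $H_1(R)$, and $K_H$ is not f.p. when $R$ is not f.g.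

The repair is a coordinate in $P$. In $Y\times P\times Y$ the graph $\{(\alpha;\theta\alpha;\alpha)\}\cong Y$ is f.g., yet it meets $Y\times1\times Y$ exactly in $\{(r;1;r):r\in R\}$. The construction below uses this idea, with enough further coordinates for all the groups to be f.p. and all their pairwise intersections f.g.

## 7. An f.p. subgroup cutting out $Q$: proof of Proposition 4

**Step 1: three subgroups with f.p. coset groups and f.g. intersections.** This step fixes $G$, $Z$ and the subgroups from which everything is built. Let $G=Y\times P\times P\times P\times Y\times Y$ with elements $(a;p_1,p_2,p_3;u,v)$, and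
$$Z=\{(\alpha;\theta(\alpha),\theta(\beta),\varepsilon;\alpha,\beta):\alpha,\beta\in Y,\ \varepsilon\in P\}\cong Y\times Y\times P,$$
$$H_1=\{(a;p,1,1;u,1)\},\quad H_2=\{(a;p,p,p;u,u)\},\quad H_3=\{(1;1,p,1;u,v)\},$$
with $a,u,v\in Y$ and $p\in P$. Comparing coordinates gives the intersections with $Z$:
$$H_1\cap Z=\{(\alpha;\theta\alpha,1,1;\alpha,1)\},\quad H_2\cap Z=\{(\alpha;\theta\alpha,\theta\alpha,\theta\alpha;\alpha,\alpha)\},\quad H_3\cap Z=\{(1;1,\theta\beta,1;1,\beta)\}, \tag{6}$$
all isomorphic to $Y$. Likewise
$$H_1\cap H_2=Y_1:=\{(a;1,1,1;1,1)\},\quad H_1\cap H_3=Y_2:=\{(1;1,1,1;u,1)\},\quad H_2\cap H_3=Y_3:=\{(1;1,1,1;u,u)\}.$$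

*Claim: $*H_i\cap*H_j=*(H_i\cap H_j)$ for $i\ne j$.* Only "$\subseteq$" needs proof. Suppose $*h_i=*h_j$, that is, $h_ih_j^{-1}\in Z$.

- Let $h_1=(a;p,1,1;u,1)$ and $h_2=(b;q,q,q;w,w)$. Then $h_1h_2^{-1}=(ab^{-1};pq^{-1},q^{-1},q^{-1};uw^{-1},w^{-1})\in Z$. Comparing the third and sixth coordinates, $q=\theta(w)$. So $z=(w;\theta w,\theta w,\theta w;w,w)\in Z$ and $z^{-1}h_2=(w^{-1}b;1,1,1;1,1)\in Y_1$. Hence $*h_2=*z^{-1}h_2\in*Y_1$.
- Let $h_1$ be as above and $h_3=(1;1,q,1;w,x)$. Then $h_1h_3^{-1}=(a;p,q^{-1},1;uw^{-1},x^{-1})\in Z$, so $q=\theta(x)$. Now $z=(1;1,\theta x,1;1,x)\in Z$ and $z^{-1}h_3=(1;1,1,1;w,1)\in Y_2$. Hence $*h_3\in*Y_2$.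
- Let $h_2=(b;q,q,q;w,w)$ and $h_3=(1;1,p,1;u,v)$. Then $h_2h_3^{-1}=(b;q,qp^{-1},q;wu^{-1},wv^{-1})\in Z$. Comparing the first two coordinates, $q=\theta(b)$. So $z=(b;\theta b,\theta b,\theta b;b,b)\in Z$ and $z^{-1}h_2=(1;1,1,1;b^{-1}w,b^{-1}w)\in Y_3$. Hence $*h_2\in*Y_3$.

Let $K=F(\Omega)\rtimes G$, $J_i=K_{H_i}$ and $J_{ij}=J_i\cap J_j$. By (5) and the claim,
$$J_{12}=\langle Y_1,t\rangle,\qquad J_{13}=\langle Y_2,t\rangle,\qquad J_{23}=\langle Y_3,t\rangle, \tag{7}$$
all f.g. By Lemma 6 with $H=G$, $K$ is an HNN extension with base $G$ and associated subgroup $Z$, both of type $F_3$, so $K$ is of type $F_3$. By Lemma 6 and (6), each $J_i$ is an HNN extension of the f.p. group $H_i$ along an f.g. subgroup, so $J_1,J_2,J_3$ are f.p.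

To see why $H_2$ is larger than $Y_1$, compute $*Y_1\cap*H_3$. The condition $(a;1,1,1;1,1)h_3^{-1}\in Z$ with $h_3=(1;1,p,1;u,v)$ reads $(a;1,p^{-1},1;u^{-1},v^{-1})\in Z$, which forces $\theta(a)=1$ and, given that, is solved by $u=a^{-1}$, $p=1$, $v=1$. So this set consists of the cosets of the elements $(r;1,1,1;1,1)$, $r\in R$. They are distinct, since $(a;1,1,1;1,1)\in Z$ only for $a=1$. Since $Y_1\cap H_3=1$, $K_{Y_1}\cap J_3$ would be free of infinite rank whenever $R\ne1$. With the additional elements of $H_2$ the intersection with $J_3$ is f.g.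

**Step 2: a coset condition.** This step prepares the computation of an intersection in a double.

*Claim: if $h_1\in H_1$, $h_2\in H_2$ and $h_2^{-1}h_1\in H_3$, then $h_1=yy'$ and $h_2=yy''$ with $y\in Y_1$, $y'\in Y_2$, $y''\in Y_3$.* With $h_1=(a;p,1,1;u,1)$ and $h_2=(b;q,q,q;w,w)$,
$$h_2^{-1}h_1=(b^{-1}a;q^{-1}p,q^{-1},q^{-1};w^{-1}u,w^{-1})\in H_3$$
forces $a=b$ (first coordinate), $q=1$ (fourth) and $p=1$ (second). So $h_1=(a;1,1,1;u,1)$ and $h_2=(a;1,1,1;w,w)$, which are products as stated.

*Claim: if $k_1\in J_1$, $k_2\in J_2$ and $k_1J_3=k_2J_3$, then $k_1J_3=gJ_3$ for some $g\in J_{12}$.* Write $k_i=f_ih_i$ with $f_i\in F(*H_i)$ and $h_i\in H_i$. Projecting $k_2^{-1}k_1\in J_3$ to $G$ gives $h_2^{-1}h_1\in H_3$. By the previous claim $h_1=yy'$ and $h_2=yy''$ with $y\in Y_1=H_1\cap H_2$ and $y',y''\in J_3$. Hence $k_iJ_3=f_iyJ_3=yf_i'J_3$ with $f_i'=y^{-1}f_iy\in F(*H_i)$, and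
$$f_2'^{-1}f_1'\in J_3\cap F(\Omega)=F(*H_3).$$
Write $f_i'=a_im_i$ as a reduced word, where $m_i$ is the longest suffix with all letters of the form $t_\omega^{\pm1}$, $\omega\in*H_3$. Then $a_1h=a_2$ for some $h\in F(*H_3)$. Suppose $h\ne1$. As $a_1$ is empty or ends in a letter not from $*H_3$, the word $a_1h$ is reduced and ends in a letter from $*H_3$. But $a_2$ is empty or ends in a letter not from $*H_3$, a contradiction. So $a_1=a_2$. This element is a prefix of both $f_1'$ and $f_2'$, so it lies in $F(*H_1)\cap F(*H_2)=F(*Y_1)\le J_{12}$. Since $m_1\in J_3$, $k_1J_3=ya_1J_3$ with $g=ya_1\in J_{12}$.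

**Step 3: the double and two f.p. subgroups of it.** This step produces the groups on which the rope trick will act. Let $\mathcal K=K*_{J_3}\bar K$. In this section bars refer to this double, so $\bar x=x$ for $x\in J_3$; in particular $\bar t=t$. Since $J_3$ is f.p., $\mathcal K$ is of type $F_3$. By Fact 2(a),
$$N_1:=\langle J_1,\bar J_1\rangle=J_1*_{J_{13}}\bar J_1,\qquad N_2:=\langle J_2,\bar J_2\rangle=J_2*_{J_{23}}\bar J_2 .$$
Both are f.p., being amalgams of f.p. groups along f.g. groups.

*Claim:*
$$\mathfrak A:=N_1\cap N_2=\langle J_{12},\bar J_{12}\rangle=\langle t,Y_1,\bar Y_1\rangle. \tag{8}$$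
The last equality is (7) with $\bar t=t$, and $N_1\cap N_2\supseteq\langle J_{12},\bar J_{12}\rangle$ is clear. Let $w\in N_1\cap N_2$. Write $w=x_1\cdots x_n$ with letters alternately in $J_1,\bar J_1$, reduced in $N_1$, and $w=w_1\cdots w_m$ with letters alternately in $J_2,\bar J_2$, reduced in $N_2$, where $n,m\ge1$. Elements of $J_1\setminus J_{13}$ and of $J_2\setminus J_{23}$ lie outside $J_3$, and similarly for the copies, so both words are reduced in $\mathcal K$. We show $w\in\langle J_{12},\bar J_{12}\rangle$ by induction on $n$.

If $w\in K\cup\bar K$, then $n=m=1$. If $w\in J_1\cap J_2$ or $w\in\bar J_1\cap\bar J_2$, we are done. If $w\in J_1\cap\bar J_2$, then $w\in K\cap\bar K=J_3$. So $w\in J_1\cap J_3$, and $w=\bar w\in\bar J_2\cap J_3=J_{23}$, whence $w\in J_1\cap J_2=J_{12}$. The case $w\in\bar J_1\cap J_2$ is symmetric.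

Otherwise the normal form theorem in $\mathcal K$ gives $n=m\ge2$, with $x_1,w_1$ in the same factor and $x_1J_3=w_1J_3$. By the second claim of Step 2, or its barred copy, there is $g\in J_{12}$ (respectively $\bar J_{12}$) with $x_1J_3=gJ_3$. Then $g^{-1}x_1\in J_3\cap J_1=J_{13}$ (respectively $J_3\cap\bar J_1=J_{13}$), so it can be absorbed into $x_2$. Thus $g^{-1}w\in N_1\cap N_2$ has length $n-1$ in $N_1$, and induction applies to it. Since $g\in\langle J_{12},\bar J_{12}\rangle$, so is $w$.

**Step 4: relation (4) holds in $N_2$.** This is the relation announced in Section 5. Write $y_j$ also for $(y_j;1,1,1;1,1)\in Y_1$. For $r\in R$ put $z=(r;1,1,1;r,1)$. It lies in $Z$, with $\alpha=r$, $\beta=1$, $\varepsilon=1$, because $\theta(r)=1$. Then $(r;1,1,1;1,1)=z\cdot(1;1,1,1;r^{-1},1)$, so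
$$r(y)^{-1}\,t\,r(y)=t_{*(1;1,1,1;r^{-1},1)}\in F(*Y_2)\le J_{13}\le J_3 .$$
Hence this element equals its own bar, which is (4). All letters lie in $N_2$, since $Y_1\le H_2$. So (4) holds in $N_2$.

**Step 5: the target, where commuting with $d$ kills.** This step builds the group $D\ni d$ containing $Q$. Let $V=P^3\rtimes\langle c\rangle$ with $c^3=1$ and $c^{-1}(p,p',p'')c=(p'',p,p')$, and let
$$D_P=\langle V,d\mid d^{-1}(p,p',p')d=(p,p,p'),\ p,p'\in P\rangle,$$
an HNN extension along subgroups isomorphic to $P\times P$. By Fact 1 it is of type $F_3$. Taking $p'=p$, $d$ commutes with all $(p,p,p)$. Identify $P$ with $P\times1\times1\le D_P$. If $(p,1,1)$ commutes with $d$, then $(p,1,1)=d^{-1}(p,1,1)d=(p,p,1)$, so $p=1$. We need this effect to follow from finitely many relations.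

Let $D=\langle Q^3\rtimes\langle c\rangle,d\rangle$. The isomorphism $(p,p',p')\mapsto(p,p,p')$ carries $\{(q,q',q')\}$ onto $\{(q,q,q')\}$, where $q,q'\in Q$, and these are the intersections of $Q^3\rtimes\langle c\rangle$ with the associated subgroups. So Fact 2(b) applies: $D$ is the HNN extension of $Q^3\rtimes\langle c\rangle$ along this isomorphism and $D\cap V=Q^3\rtimes\langle c\rangle$. Hence
$$D\cap P=Q. \tag{9}$$
Put $x_j=x_j^{(1)}=(q_j,1,1)$, $x_j^{(2)}=c^{-1}x_jc=(1,q_j,1)$ and $x_j^{(3)}=c^{-2}x_jc^2=(1,1,q_j)$. Then $D$ is presented on $x_j,c,d$ by the finite set $\mathcal D$ of relations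
$$c^3=1,\quad[x_i,x_j^{(2)}]=1,\quad d^{-1}x_j^{(1)}d=x_j^{(1)}x_j^{(2)},\quad d^{-1}x_j^{(2)}x_j^{(3)}d=x_j^{(3)}\qquad(1\le i,j\le k)$$
together with $r(x)=1$ $(r\in R)$. Indeed, conjugating $[x_i,x_j^{(2)}]=1$ by powers of $c$ shows that different coordinates commute. Since $\langle x_j\mid r(x),\ r\in R\rangle$ presents $Q$, the relations without $d$ present $Q^3\rtimes\langle c\rangle$. The elements $x_j^{(1)}$ and $x_j^{(2)}x_j^{(3)}$ generate $\{(q,q',q')\}$, and the relations with $d$ are the HNN relations for these generators.

*Claim: modulo $\mathcal D$, the relation $[d,r(x)]=1$ implies $r(x)=1$.* Using that different coordinates commute,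
$$r(x^{(1)})=d^{-1}r(x^{(1)})d=r(x^{(1)}x^{(2)})=r(x^{(1)})\,r(x^{(2)}),$$
where $x^{(1)}x^{(2)}$ stands for the tuple of products $x_j^{(1)}x_j^{(2)}$. So $r(x^{(2)})=1$, and conjugating by $c$ gives $r(x)=1$.

**Step 6: the homomorphism $\varphi:N_1\to D_P$.** The rope trick needs a homomorphism defined on the f.p. group $N_1$ which sends $\mathfrak A$ into $D$. On $J_1=\langle H_1,t\mid[t,z]=1,\ z\in H_1\cap Z\rangle$ put
$$(a;p,1,1;u,1)\mapsto(\theta(a),p,p)\in P^3,\qquad t\mapsto d .$$
This is well defined: by (6) an element of $H_1\cap Z$ is $(\alpha;\theta\alpha,1,1;\alpha,1)$, and its image $(\theta\alpha,\theta\alpha,\theta\alpha)$ commutes with $d$. On $\bar J_1$ put $\bar H_1\mapsto1$ and $t\mapsto d$, which respects the relations. On $J_{13}=\langle Y_2,t\rangle$ both maps send $Y_2$ to $1$ and $t$ to $d$, so they agree. Hence $\varphi$ is defined on $N_1=J_1*_{J_{13}}\bar J_1$, and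
$$\varphi(t)=d,\qquad\varphi(y_j)=x_j,\qquad\varphi(\bar y_j)=1 .$$
By (8), $\varphi(\mathfrak A)\le D$.

**Step 7: the groups $K^*$ and $L$.** This step defines the pair and checks $L\cap P=Q$. Let
$$K^*=\langle\mathcal K\times D_P,\ s\mid s^{-1}\kappa s=\kappa\,\varphi(\kappa),\ \kappa\in N_1\rangle,$$
an HNN extension with associated subgroups $N_1\times1$ and $\mathrm{graph}(\varphi)$. The base is of type $F_3$ and $N_1$ is f.p., so $K^*$ is of type $F_3$. It contains $P\le D_P$. Let $M=N_2\times D$ and $L=\langle M,s\rangle$. Then
$$M\cap(N_1\times1)=\mathfrak A\times1,\qquad M\cap\mathrm{graph}(\varphi)=\mathrm{graph}(\varphi|_{\mathfrak A}),$$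
the second because $(\kappa,\varphi(\kappa))\in M$ requires $\kappa\in N_1\cap N_2=\mathfrak A$, and $\varphi(\mathfrak A)\le D$. The isomorphism $\kappa\mapsto\kappa\varphi(\kappa)$ carries the first onto the second. By Fact 2(b), $L$ is the HNN extension of $N_2\times D$ along $\varphi$ on $\mathfrak A$, and $L\cap(\mathcal K\times D_P)=N_2\times D$. Hence $L\cap P=D\cap P=Q$ by (9).

**Step 8: $L$ is finitely presented.** This step removes the only infinite family of relations. Since $\mathfrak A$ is generated by $t,y_j,\bar y_j$, the group $L$ is presented by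

- a finite presentation of $N_2$, with generators including $t,y_j,\bar y_j$,
- the relations $\mathcal D$,
- the finitely many commutations between generators of $N_2$ and the generators $x_j,c,d$ of $D$,
- the relations $s^{-1}ts=td$, $s^{-1}y_js=y_jx_j$, $s^{-1}\bar y_js=\bar y_j$ for $1\le j\le k$,
- the relations $r(x)=1$ for $r\in R$.

The last family is redundant. Work in the group presented by the first four families. Relation (4) holds in $N_2$, so it follows from the finite presentation of $N_2$. Conjugating it by $s$ replaces $t$ by $td$, $y_j$ by $y_jx_j$, and fixes $\bar y_j$. By the commutations the tuple $(y_jx_j)$ substituted in $r$ gives $r(y)r(x)$, and so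
$$r(y)^{-1}\,t\,r(y)\cdot r(x)^{-1}\,d\,r(x)=r(\bar y)^{-1}\,t\,r(\bar y)\cdot d .$$
By (4) again the first factors on both sides are equal, so $r(x)^{-1}dr(x)=d$. By the claim in Step 5, $r(x)=1$. So $L$ has a finite presentation. $\square$

This completes the proof of Proposition 4, and with it that of Theorem 1.

## 8. Recursively presented groups and r.e. subgroups: proof of Theorem 2

**(a)** One direction says what cannot be embedded. A f.g. subgroup of a f.p. group is recursively presented, because the words in its generators that equal $1$ in the big group can be enumerated; and groups of type $F_3$ are f.p. Conversely, a f.g. recursively presented group embeds in a f.p. group (Higman, *Subgroups of finitely presented groups*, 1961), hence in a group of type $F_3$ by Theorem 1.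

**(b)** This uses a universal group. Higman also constructed a f.p. group containing a copy of every f.p. group. Apply Theorem 1 to it.

**(c)** We show (iii)$\Rightarrow$(ii)$\Rightarrow$(i)$\Rightarrow$(iii).

(iii)$\Rightarrow$(ii): a subgroup $L\cong P$ is f.g., because $P$ is.

(ii)$\Rightarrow$(i): $K$ is f.p. and $L$ is f.g., so one can enumerate the pairs consisting of a word in generators of $P$ and a word in generators of $L$ that are equal in $K$. The first entries are exactly the words representing elements of $L\cap P=Q$.

(i)$\Rightarrow$(iii): let $\bar P$ be a second copy of $P$. The group $P*_Q\bar P$ is f.g. As $P$ is f.p. and $Q$ is r.e. in $P$, it is presented by two finite presentations together with the r.e. set of relators $w\bar w^{-1}$, where $w$ runs over the words representing elements of $Q$. So it is recursively presented. By (a) it embeds in a group $K$ of type $F_3$, and $P\cap\bar P=Q$ in it by the normal form theorem. Take $L=\bar P\cong P$. $\blacksquare$
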